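\title{Liftings that respect coordinates in arbitrary products of probability spaces}

\begin{abstract}
We prove that the completed product of an arbitrary family of probability spaces has a lifting that respects coordinates: whenever a measurable set is determined by the coordinates in a set $J$, so is its lifting. The lifting can be chosen to commute with translations on all factors of the form $\{0,1\}^\Gamma$, and it induces a coherent family of liftings on the subproducts. We view a lifting as a choice of an ultrafilter of the measure algebra at each point, and we make these choices jointly, by requiring that finitely many of them can always be realized by random points built from common noise. The proof is in ZFC.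
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(\Omega,\Sigma,\mu)$ be a complete probability space. A \emph{lifting} for $\mu$ is a map $\pi:\Sigma\to\Sigma$ such that, for all $E,F\in\Sigma$,
\begin{itemize}
\item $\mu(\pi(E)\,\triangle\,E)=0$;
\item $\pi(E)=\pi(F)$ whenever $\mu(E\,\triangle\,F)=0$;
\item $\pi(\emptyset)=\emptyset$ and $\pi(\Omega)=\Omega$;
\item $\pi(E\cap F)=\pi(E)\cap\pi(F)$ and $\pi(E\cup F)=\pi(E)\cup\pi(F)$.
\end{itemize}
Thus $\pi$ selects one set from each class of sets that are equal almost everywhere, and the selection is compatible with finite Boolean operations. Complements are included: $\pi(E)$ and $\pi(\Omega\setminus E)$ have intersection $\pi(\emptyset)=\emptyset$ and union $\pi(\Omega)=\Omega$.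

Now let $\langle(\Omega_i,\Sigma_i,\mu_i)\rangle_{i\in I}$ be a family of probability spaces, with $I$ arbitrary. For $J\subseteq I$ put $\Omega_J=\prod_{i\in J}\Omega_i$, let $\mu_J=\bigotimes_{i\in J}\mu_i$ be the product measure on the $\sigma$-algebra $\bigotimes_{i\in J}\Sigma_i$ generated by the sets $\{\omega:\omega_i\in E\}$ ($i\in J$, $E\in\Sigma_i$), and let $(\Omega_J,\widehat\Sigma_J,\widehat\mu_J)$ be its completion. For $J=I$ we drop the subscript. A set $W\subseteq\Omega$ is \emph{determined by coordinates in $J$} if $\omega\in W$, $\omega'\in\Omega$ and $\omega'|_J=\omega|_J$ imply $\omega'\in W$; equivalently, $W=W_J\times\Omega_{I\setminus J}$ for some $W_J\subseteq\Omega_J$. A lifting $\pi$ for $\widehat\mu$ \emph{respects coordinates} if, for every $J\subseteq I$, the set $\pi(W)$ is determined by coordinates in $J$ whenever $W\in\widehat\Sigma$ is.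

An event determined by coordinates in $J$ is an event about the outcomes $\omega_i$, $i\in J$, and a lifting respects coordinates when the representative that it selects for such an event does not consult the other outcomes. If $|I|=1$, every lifting has this property. If $I$ and all $\Omega_i$ are finite and every point has positive mass, the only lifting is the identity, which has it too. In general the class of $W$ contains a set determined by coordinates in $J$, namely $W$; the question is whether one selection, compatible with Boolean operations, can make such a choice for all $W$ and all $J$ at once.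

\medskip
\noindent\textbf{Problem.} Does every family of complete probability spaces admit a lifting for $\widehat\mu$ that respects coordinates?
\medskip

The question is posed as an open problem in \cite{HL}. Such a lifting exists when $I$ is finite (Burke's theorem). It also exists when the family consists of an arbitrary family of complete Maharam homogeneous probability spaces together with an arbitrary finite collection of complete probability spaces; in that case the measure is the completed product of the two products. Here a probability space is Maharam homogeneous when its measure algebra is isomorphic to that of the fair-coin measure on $\{0,1\}^\kappa$ with $\kappa$ zero or infinite. Maharam's theorem, recalled in Section~\ref{sec:model}, cuts every probability space into countably many homogeneous pieces, so these two results suggest a positive answer. They leave aside families with infinitely many inhomogeneous factors. There the decomposition is of no direct use, since choosing one piece in every factor typically singles out a null subset of $\Omega$. We prove that the answer is nevertheless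 yes.

\begin{theorem}\label{thm:A}
Let $\langle(\Omega_i,\Sigma_i,\mu_i)\rangle_{i\in I}$ be any family of complete probability spaces. Then there is a lifting for $\widehat\mu$ that respects coordinates.
\end{theorem}

The method gives more at no extra cost.

\begin{theorem}\label{thm:B}
Let $\langle(\Omega_i,\Sigma_i,\mu_i)\rangle_{i\in I}$ be any family of probability spaces, complete or not. Let $I_0\subseteq I$ be such that for $i\in I_0$ we have $\Omega_i=\{0,1\}^{\Gamma_i}$ for some set $\Gamma_i$, with the fair-coin product measure or its completion. Then there is a lifting $\pi$ for $\widehat\mu$ such that: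
\begin{itemize}
\item[(a)] $\pi$ respects coordinates;
\item[(b)] $\pi(hW)=h\,\pi(W)$ for all $W\in\widehat\Sigma$ and all $h\in\prod_{i\in I_0}\{0,1\}^{\Gamma_i}$, acting by translation mod $2$ on the coordinates in $I_0$ and trivially on the others;
\item[(c)] there are liftings $\pi_J$ for $\widehat\mu_J$ ($J\subseteq I$), with $\pi_I=\pi$, each respecting coordinates, such that $\pi_K(E\times\Omega_{K\setminus J})=\pi_J(E)\times\Omega_{K\setminus J}$ for $J\subseteq K$, and $\pi_{J\cup K}(E\times F)=\pi_J(E)\times\pi_K(F)$ for $J\cap K=\emptyset$, where $E\in\widehat\Sigma_J$ and $F\in\widehat\Sigma_K$.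
\end{itemize}
\end{theorem}

Theorem~\ref{thm:A} is part (a) with $I_0=\emptyset$, and a reader interested only in Theorem~\ref{thm:A} may put $I_0=\emptyset$ throughout. The proof is in ZFC and uses Maharam's theorem, Fubini's theorem, martingale convergence and Zorn's lemma.

Section~\ref{sec:coins} carries out the main idea for a sequence of biased coins. Section~\ref{sec:model} reduces Theorem~\ref{thm:B} to a statement about a concrete space of labeled bit strings, Proposition~\ref{prop:main}. Sections \ref{sec:noise} and~\ref{sec:stages} introduce the couplings and the transfinite filtration, and Section~\ref{sec:recursion} proves the proposition by recursion along the filtration. Section~\ref{sec:perm} shows that the translations in (b) cannot be replaced by permutations of identical coordinates.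

\section{A sequence of biased coins}\label{sec:coins}

\subsection*{Liftings as fields of ultrafilters}
The \emph{measure algebra} of a probability space is the Boolean algebra of classes $[E]$ of measurable sets modulo null sets; we write $\wedge,\vee,\neg,0,1$ for its operations and constants. An \emph{ultrafilter} of a Boolean algebra is a subset $p$ that does not contain $0$, is closed upward and under $\wedge$, and contains exactly one of $a$, $\neg a$ for each $a$. It follows that $a\vee b\in p$ if and only if $a\in p$ or $b\in p$.

If $\pi$ is a lifting for $\widehat\mu$, then $p(\omega)=\{[W]:\omega\in\pi(W)\}$ is an ultrafilter for each $\omega\in\Omega$. Conversely, let an ultrafilter $p(\omega)$ be given for each $\omega$ and put $\pi(W)=\{\omega:[W]\in p(\omega)\}$. The last three conditions in the definition of a lifting hold automatically, so $\pi$ is a lifting exactly when $\pi(W)\,\triangle\,W$ is contained in a null set for each $W$; the completeness of $\widehat\mu$ then gives $\pi(W)\in\widehat\Sigma$. In these terms, $\pi$ respects coordinates when $p(\omega)$ and $p(\omega')$ make the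 same decision about $[W]$ whenever $\omega|_J=\omega'|_J$ and $W$ is determined by coordinates in $J$. Being a lifting is a condition that survives any change of $p$ on a null set of points. Respecting coordinates is a condition on every pair of points, and this is the source of the difficulty.

\subsection*{Density filters}
Let $I=\mathbb N=\{0,1,2,\dots\}$, $\Omega_n=\{0,1\}$ and $\mu_n(\{1\})=c$, where $0<c<1$. This is a family with infinitely many inhomogeneous factors. For $x\in\Omega$ let $C_n(x)=\{y:y_m=x_m\text{ for }m<n\}$, a set of positive measure, and for $a=[W]$ let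
\[
g_n^a(x)=\widehat\mu(W\cap C_n(x))/\widehat\mu(C_n(x)),\qquad D(x)=\{a:g^a_n(x)\to1\}.
\]
Since $g_n^{a\wedge b}\ge g_n^a+g_n^b-1$, each $D(x)$ is a filter. The function $g_n^a$ is the conditional expectation of $\chi_W$ given the first $n$ coordinates. We recall the martingale convergence theorem in the form needed: if $\mathcal C_0\subseteq\mathcal C_1\subseteq\cdots$ are $\sigma$-algebras of measurable sets and $F$ belongs to the $\sigma$-algebra generated by their union, then $\mathbb E(\chi_F\mid\mathcal C_n)\to\chi_F$ almost everywhere. So $a\in D(x)$ for almost every $x\in W$ and $\neg a\in D(x)$ for almost every $x\notin W$, and any choice of ultrafilters $p(x)\supseteq D(x)$ defines a lifting.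

Independent choices need not respect coordinates. Let $x=(0,0,0,\dots)$, $y=(1,0,0,\dots)$, $J=\mathbb N\setminus\{0\}$, and let $W$ be the set of $\omega$ for which there is a least $m\ge1$ with $\omega_m=1$, and $\omega_{m+1}=1$ for this $m$. Then $W$ is determined by coordinates in $J$ and $x|_J=y|_J$. For $n\ge1$,
\[
g_n^{[W]}(x)=g_n^{[W]}(y)=\sum_{m\ge n}(1-c)^{m-n}c^2=c .
\]
Neither $[W]$ nor $\neg[W]$ belongs to $D(x)$ or to $D(y)$, so we may choose $p(x)\ni\neg[W]$ and $p(y)\ni[W]$. The ultrafilters have to be chosen jointly.

\subsection*{Common noise}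
Let $z$ be a random point of $\Omega$ with law $\widehat\mu$, and put
\[
\tau_n(x,z)=(x_0,\dots,x_{n-1},z_n,z_{n+1},\dots).
\]
For fixed $x$ the law of $\tau_n(x,z)$ is $\widehat\mu(\,\cdot\mid C_n(x))$. Hence the event $\{z:\tau_n(x,z)\in W\}$ depends, up to a null set, only on $a=[W]$, and it has probability $g_n^a(x)$. The point is that the same $z$ is used for all $x$. Think of a pair $(x,a)$ as the requirement ``$a\in p(x)$'', and call a finite set of pairs $(x^1,[W_1]),\dots,(x^q,[W_q])$ \emph{good} if for some $n$
\[
\widehat\mu\{z:\tau_n(x^j,z)\in W_j\text{ for all }j\le q\}>0 .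
\]
Every finite subset of $R^0=\{(x,a):a\in D(x)\}$ is good: for large $n$ each of the $q$ events has probability greater than $1-\frac1{2q}$, so their intersection has probability greater than $\frac12$. By Zorn's lemma $R^0$ is contained in a set $R$ that is maximal among the sets of pairs all of whose finite subsets are good. The proof of Lemma~\ref{lem:max}(b) below applies word for word and shows that $p(x)=\{a:(x,a)\in R\}$ is an ultrafilter. It contains $D(x)$, so $p$ defines a lifting. Finally, let $W$ be determined by coordinates in $J$ and let $x|_J=y|_J$. Then $\tau_n(x,z)|_J=\tau_n(y,z)|_J$ for all $n$ and $z$, so $\tau_n(x,z)\in W$ and $\tau_n(y,z)\notin W$ never hold together. The set $\{(x,[W]),(y,\neg[W])\}$ is not good, and so it is not contained in $R$. The lifting respects coordinates.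

\subsection*{What changes in general}
Two features of this example are special. First, single values of a coordinate have positive mass. In an atomless factor, a random point that copies $x_i$ has a law that is singular to the product measure, and ``$\tau(x,z)\in W$'' no longer depends only on $[W]$. The remedy is visible for fair coins, $c=\frac12$, where there is a second coupling, $x+z$ (mod $2$). Its law is $\widehat\mu$ itself, it still preserves agreement of coordinates, and on the event $z_0=\dots=z_{n-1}=0$, which has positive probability, it copies the first $n$ bits of every $x$ simultaneously. In general we copy the homogeneous piece in which $x_i$ lies and translate the bits inside the piece. Second, the $\sigma$-algebra was reached by a filtration of length $\omega$ whose steps are finite algebras, so that $g_n^a(x)$ had a meaning at every point. In general the filtration is transfinite and $g_n^a$ is defined only almost everywhere. The statement ``$g^a_n(x)>1-\varepsilon$'' is then replaced by ``the class of $\{g_n^a>1-\varepsilon\}$ lies in the ultrafilter already built at $x$''.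

\section{Reduction to a space of labeled bit strings}\label{sec:model}

From now on we are in the setting of Theorem~\ref{thm:B}. To translate points we need factors on which a group acts. We build a model $X=\prod_iX_i$ with the same measure algebra as $\Omega$ and a map $f:\Omega\to X$ that acts coordinate by coordinate. A field of ultrafilters on $X$ is pulled back along $f$; neither injectivity nor surjectivity of $f$ is needed.

\subsection*{Sets determined by coordinates in $J$}
Under the identification $\Omega=\Omega_J\times\Omega_{I\setminus J}$ we have $\mu=\mu_J\otimes\mu_{I\setminus J}$.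

\begin{lemma}\label{lem:section}
Let $W=W_J\times\Omega_{I\setminus J}$ belong to $\widehat\Sigma$. Then $W_J\in\widehat\Sigma_J$ and $\widehat\mu_J(W_J)=\widehat\mu(W)$. Moreover there is $V\in\bigotimes_{i\in J}\Sigma_i$ with $\widehat\mu(W\,\triangle\,(V\times\Omega_{I\setminus J}))=0$.
\end{lemma}

\begin{proof}
Take $V_1\subseteq W\subseteq V_2$ with $V_1,V_2\in\bigotimes_{i\in I}\Sigma_i$ and $\mu(V_2\setminus V_1)=0$. For $v\in\Omega_{I\setminus J}$ the sections $V_l^v=\{u\in\Omega_J:(u,v)\in V_l\}$ belong to $\bigotimes_{i\in J}\Sigma_i$ and satisfy $V_1^v\subseteq W_J\subseteq V_2^v$. By Fubini's theorem $\mu_J(V_2^v\setminus V_1^v)=0$ for almost every $v$. Any such $v$ shows that $W_J\in\widehat\Sigma_J$ and $\widehat\mu_J(W_J)=\mu_J(V_1^v)$. Integrating, $\widehat\mu(W)=\mu(V_1)=\int\mu_J(V_1^v)\,d\mu_{I\setminus J}(v)=\widehat\mu_J(W_J)$. Fix one such $v$ and put $V=V_1^v$; then $W\,\triangle\,(V\times\Omega_{I\setminus J})$ is contained in the null set $(V_2^v\setminus V_1^v)\times\Omega_{I\setminus J}$.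
\end{proof}

\subsection*{The model}
We use Maharam's theorem in the following form. Let $\mathfrak M$ be the measure algebra of a probability space, with measure $\bar\mu$. Then there are a countable nonempty set $K$, pairwise disjoint elements $u_k\in\mathfrak M$ ($k\in K$) with $c(k)=\bar\mu(u_k)>0$ and $\sum_kc(k)=1$, cardinals $\kappa(k)$, each zero or infinite, and Boolean isomorphisms $\theta_k$ from the measure algebra of the fair-coin measure on $\{0,1\}^{\kappa(k)}$ onto $\{a\in\mathfrak M:a\le u_k\}$ that multiply measures by $c(k)$. Atoms are the pieces with $\kappa(k)=0$.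

For $i\notin I_0$ let $K_i$, $c_i(k)$, $\kappa_i(k)$, $u_{ik}$, $\theta_{ik}$ be these data for $\mu_i$. For $i\in I_0$ let $K_i$ be a singleton $\{k\}$, with $c_i(k)=1$ and $\kappa_i(k)=|\Gamma_i|$. We shall reveal a point of the $i$th factor one letter at a time, first its piece and then its bits, so we reserve position $0$ for the piece. Let $\Lambda_i(k)$ be the ordinal sum $1+\kappa_i(k)$, so that the interval $[1,\Lambda_i(k))$ has cardinality $\kappa_i(k)$ and may replace $\kappa_i(k)$ as index set. Let $\lambda_i=\sup_k\Lambda_i(k)\ge1$ and
\[
X_i=\{(k,w):k\in K_i,\ w\in\{0,1\}^{[1,\Lambda_i(k))}\}.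
\]
For $x_i=(k,w)\in X_i$ we call $k=k(x_i)$ the \emph{label}, and we define the \emph{letters} $x_i(\eta)$, $\eta<\lambda_i$, by
\[
x_i(0)=k,\qquad x_i(\eta)=w(\eta)\ \ (1\le\eta<\Lambda_i(k)),\qquad x_i(\eta)=*\ \ (\Lambda_i(k)\le\eta<\lambda_i).
\]
Each letter has countable range. Let $\mathcal B_i$ be the $\sigma$-algebra generated by the sets $\{x_i:x_i(\eta)=v\}$. A set $F\subseteq X_i$ is in $\mathcal B_i$ if and only if each $F^k=\{w:(k,w)\in F\}$ is in the product $\sigma$-algebra of $\{0,1\}^{[1,\Lambda_i(k))}$. Let $m_i(F)=\sum_kc_i(k)\nu_{ik}(F^k)$, where $\nu_{ik}$ is the fair-coin measure. Thus the label is $k$ with probability $c_i(k)$, and given the label the bits are independent and fair.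

Let $X=\prod_iX_i$, $\mathcal B=\bigotimes_i\mathcal B_i$, $m=\bigotimes_im_i$, and let $\mathfrak A$ be the measure algebra of $(X,\mathcal B,m)$. For $J\subseteq I$ let $\mathcal B^J\subseteq\mathcal B$ be the $\sigma$-algebra generated by the letters $x\mapsto x_i(\eta)$ with $i\in J$, and $\mathfrak A^J=\{[F]:F\in\mathcal B^J\}$. Sets in $\mathcal B^J$ are determined by coordinates in $J$. A subset of $X$ is \emph{negligible} if it is contained in a set of $\mathcal B$ of measure $0$.

Let $H_i$ be the group $\{0,1\}^{[1,\lambda_i)}$ under addition mod $2$. It acts on $X_i$ by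
\[
h\cdot(k,w)=(k,\,w+h|_{[1,\Lambda_i(k))}),
\]
preserving labels, $\mathcal B_i$ and $m_i$. The group $G=\prod_{i\in I_0}H_i$ acts on $X$ by $(hx)_i=h_i\cdot x_i$ for $i\in I_0$ and $(hx)_i=x_i$ otherwise. The action preserves $\mathcal B$ and $m$, so $h[F]=[hF]$ defines an automorphism of $\mathfrak A$. Every $h\in G$ is its own inverse.

\begin{lemma}\label{lem:fi}
For each $i$ there is a measurable, measure-preserving map $f_i:\Omega_i\to X_i$ such that every $E\in\Sigma_i$ is almost everywhere equal to $f_i^{-1}(F)$ for some $F\in\mathcal B_i$. For $i\in I_0$ it may be taken to be the bijection induced by a bijection $\Gamma_i\to[1,\lambda_i)$.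
\end{lemma}

\begin{proof}
For $i\in I_0$ the induced bijection carries the product $\sigma$-algebra onto $\mathcal B_i$ and the fair-coin measure to $m_i$, and every set in the completion is almost everywhere equal to a set of the product $\sigma$-algebra.

Let $i\notin I_0$ and drop the index $i$. Put $\theta([F])=\sup_k\theta_k([F^k])$ for $F\in\mathcal B_i$. This is a measure-preserving Boolean isomorphism from the measure algebra of $m_i$ onto that of $\mu_i$. It preserves suprema of increasing sequences: if $a_n\uparrow a$, then $\sup_n\theta(a_n)\le\theta(a)$ and both sides have the measure of $a$. Choose a partition of $\Omega_i$ into sets $E_k\in\Sigma_i$ with $[E_k]=u_k$, and for $1\le\eta<\Lambda(k)$ choose $E_{k\eta}\in\Sigma_i$ with $E_{k\eta}\subseteq E_k$ and $[E_{k\eta}]=\theta_k([\{w:w(\eta)=1\}])$. For $\omega\in E_k$ let $f_i(\omega)=(k,(\chi_{E_{k\eta}}(\omega))_{1\le\eta<\Lambda(k)})$.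

The family of $F\in\mathcal B_i$ with $f_i^{-1}(F)\in\Sigma_i$ and $[f_i^{-1}(F)]=\theta([F])$ is closed under complements, finite unions and increasing sequential unions, so it is a $\sigma$-algebra. It contains the generators: the preimage of $\{x_i(0)=k\}$ is $E_k$; for $\eta\ge1$ the preimages of $\{x_i(\eta)=1\}$ and $\{x_i(\eta)=*\}$ are the countable unions $\bigcup_{k:\,\eta<\Lambda(k)}E_{k\eta}$ and $\bigcup_{k:\,\Lambda(k)\le\eta}E_k$, whose classes are the values of $\theta$ by its definition; and $\{x_i(\eta)=0\}$ is the complement of the union of these two sets. So the family is $\mathcal B_i$. Since $\theta$ preserves measure and is onto, the lemma follows.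
\end{proof}

Let $f=\prod_if_i:\Omega\to X$. It is measurable for $\bigotimes_i\Sigma_i$ and $\mathcal B$, and it is measure-preserving because $\mu f^{-1}$ and $m$ agree on measurable rectangles. We identify the group in Theorem~\ref{thm:B}(b) with $G$ by means of the bijections $\Gamma_i\to[1,\lambda_i)$; then $f(h\omega)=hf(\omega)$ for $h\in G$.

\begin{lemma}\label{lem:aW}
For each $W\in\widehat\Sigma$ there is a unique $a_W=[F]\in\mathfrak A$ with $\widehat\mu(W\,\triangle\,f^{-1}(F))=0$. The map $W\mapsto a_W$ is a Boolean homomorphism and depends only on $W$ modulo null sets. If $W$ is determined by coordinates in $J$, then $a_W\in\mathfrak A^J$. If $h\in G$, then $a_{hW}=ha_W$.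
\end{lemma}

\begin{proof}
Let $W$ be determined by coordinates in $J$; the case $J=I$ covers all $W$. By Lemma~\ref{lem:section}, $W$ is almost everywhere equal to $V\times\Omega_{I\setminus J}$ with $V\in\bigotimes_{i\in J}\Sigma_i$. The sets $V\in\bigotimes_{i\in J}\Sigma_i$ for which $V\times\Omega_{I\setminus J}$ is almost everywhere equal to some $f^{-1}(F)$, $F\in\mathcal B^J$, form a $\sigma$-algebra, and by Lemma~\ref{lem:fi} it contains the generators $\{\omega:\omega_i\in E\}$. This gives existence, with $F\in\mathcal B^J$. If $F$ and $F'$ both serve, then $m(F\,\triangle\,F')=\mu(f^{-1}(F)\,\triangle\,f^{-1}(F'))=0$, which gives uniqueness. Uniqueness and the fact that $f^{-1}$ preserves Boolean operations give the second sentence. Finally $h$ preserves $\widehat\mu$, and $hf^{-1}(F)=f^{-1}(hF)$ because $f(h\omega)=hf(\omega)$; so $hW$ is almost everywhere equal to $f^{-1}(hF)$.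
\end{proof}

\begin{proposition}\label{prop:main}
There is a function $p$ assigning to each $x\in X$ an ultrafilter $p(x)$ of $\mathfrak A$ such that:
\begin{itemize}
\item[(L)] for all $F\in\mathcal B$, the set $\{x:[F]\in p(x)\}\,\triangle\,F$ is negligible;
\item[(R)] if $a\in\mathfrak A^J$ and $x|_J=y|_J$, then $a\in p(x)\iff a\in p(y)$;
\item[(T)] $a\in p(x)\iff ha\in p(hx)$ for all $a\in\mathfrak A$, $x\in X$ and $h\in G$.
\end{itemize}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Proposition~\ref{prop:main}]
Put $\pi(W)=\{\omega:a_W\in p(f(\omega))\}$. Since $W\mapsto a_W$ is a Boolean homomorphism and each $p(x)$ is an ultrafilter, $\pi$ fixes $\emptyset$ and $\Omega$ and preserves $\cap$ and $\cup$; it depends only on $W$ modulo null sets because $a_W$ does. If $a_W=[F]$, then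
\[
\pi(W)\,\triangle\,f^{-1}(F)=f^{-1}\bigl(\{x:[F]\in p(x)\}\,\triangle\,F\bigr),
\]
and by (L) this is contained in $f^{-1}(N)$ for some $N\in\mathcal B$ with $m(N)=0$, a $\mu$-null set. So $\pi(W)\in\widehat\Sigma$ and $\widehat\mu(\pi(W)\,\triangle\,W)=0$. This is where the completion of the product is used; completeness of the factors is used nowhere.

(a) Let $W$ be determined by coordinates in $J$ and $\omega|_J=\omega'|_J$. Then $a_W\in\mathfrak A^J$ and $f(\omega)|_J=f(\omega')|_J$, and (R) gives $\omega\in\pi(W)\iff\omega'\in\pi(W)$.

(b) By (T) and Lemma~\ref{lem:aW}, $\omega\in\pi(W)\iff ha_W\in p(hf(\omega))\iff a_{hW}\in p(f(h\omega))\iff h\omega\in\pi(hW)$.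

(c) For $E\subseteq\Omega_J$ write $\widetilde E=E\times\Omega_{I\setminus J}$. The map $E\mapsto\widetilde E$ is injective and preserves Boolean operations; it sends $\widehat\Sigma_J$ into $\widehat\Sigma$ and null sets to null sets. For $E\in\widehat\Sigma_J$, part (a) shows that $\pi(\widetilde E)$ is determined by coordinates in $J$, so there is a unique $\pi_J(E)\subseteq\Omega_J$ with
\begin{equation}\label{eq:piJ}
\pi(E\times\Omega_{I\setminus J})=\pi_J(E)\times\Omega_{I\setminus J},
\end{equation}
and $\pi_I=\pi$. Lemma~\ref{lem:section} gives $\pi_J(E)\in\widehat\Sigma_J$, and, applied to the null set $\pi(\widetilde E)\,\triangle\,\widetilde E=(\pi_J(E)\,\triangle\,E)\times\Omega_{I\setminus J}$, it gives $\widehat\mu_J(\pi_J(E)\,\triangle\,E)=0$. If $E\,\triangle\,E'$ is null, then so is $\widetilde E\,\triangle\,\widetilde{E'}$, whence $\pi_J(E)=\pi_J(E')$. The identities for $\emptyset$, $\Omega_J$, $\cap$, $\cup$ pass from $\pi$ to $\pi_J$ through \eqref{eq:piJ} and the injectivity of $E\mapsto\widetilde E$. If $E$ is determined by coordinates in $L\subseteq J$, then so are $\widetilde E$,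 $\pi(\widetilde E)$ and therefore $\pi_J(E)$. If $J\subseteq K$, then \eqref{eq:piJ} for $K$ and for $J$ gives
\[
\pi_K(E\times\Omega_{K\setminus J})\times\Omega_{I\setminus K}=\pi(\widetilde E)=\pi_J(E)\times\Omega_{K\setminus J}\times\Omega_{I\setminus K},
\]
and the last factor cancels. If $J\cap K=\emptyset$, then $E\times F=(E\times\Omega_K)\cap(\Omega_J\times F)$, so $\pi_{J\cup K}(E\times F)=(\pi_J(E)\times\Omega_K)\cap(\Omega_J\times\pi_K(F))=\pi_J(E)\times\pi_K(F)$.
\end{proof}

It remains to prove Proposition~\ref{prop:main}.

\section{Common-noise couplings}\label{sec:noise}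

Give $H_i$ its product $\sigma$-algebra and the fair-coin measure. If $h\in H_i$ is random with this law and $x_i\in X_i$ is fixed, then $h\cdot x_i$ has the label of $x_i$ and independent fair bits; its law is $m_i$ conditioned on the label $k(x_i)$. For $i\in I_0$ there is only one label and the law is $m_i$.

A coupling is specified by the set $S$ of coordinates that are translated; on the other coordinates the given point is forgotten and replaced by noise. Let
\[
\mathcal S=\{S:I_0\subseteq S\subseteq I,\ S\setminus I_0\text{ finite}\}.
\]
For $S\in\mathcal S$ let $Z_S=\prod_{i\in S}H_i\times\prod_{i\in I\setminus S}X_i$ with the product $\sigma$-algebra and product probability $P_S$. For $x\in X$ define $\tau_{S,x}:Z_S\to X$ by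
\begin{equation}\label{eq:tau}
\tau_{S,x}(z)_i=z_i\cdot x_i\quad(i\in S),\qquad\tau_{S,x}(z)_i=z_i\quad(i\notin S).
\end{equation}
Each letter of $\tau_{S,x}(z)_i$ is a measurable function of $z_i$, so $\tau_{S,x}$ is measurable with independent coordinates. Its law is $m(\,\cdot\mid C)$, where
\[
C=\{y:k(y_i)=k(x_i)\text{ for all }i\in S\setminus I_0\},\qquad m(C)=\prod_{i\in S\setminus I_0}c_i(k(x_i))>0 .
\]
In particular the law is absolutely continuous with respect to $m$. Hence for $a=[F]\in\mathfrak A$ the class
\[
\tau^*_{S,x}a=[\tau_{S,x}^{-1}(F)]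
\]
in the measure algebra of $P_S$ does not depend on the representative $F$, and $\tau^*_{S,x}$ is a Boolean homomorphism.

\begin{definition}
Let $S\in\mathcal S$. A finite set $\mathcal F\subseteq X\times\mathfrak A$ is \emph{$S$-good} if $\bigwedge_{(x,a)\in\mathcal F}\tau^*_{S,x}a\ne0$.
\end{definition}

So $\{(x^j,[F_j]):j\le q\}$ is $S$-good when, with positive probability, $\tau_{S,x^j}(z)\in F_j$ for all $j$, the same $z$ being used for all $j$. Subsets of $S$-good sets are $S$-good. The next lemma is the reason for using common noise: it will give (R) and (T).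

\begin{lemma}\label{lem:noise}
Let $S\in\mathcal S$.
\begin{itemize}
\item[(a)] If $a\in\mathfrak A^J$ and $x|_J=y|_J$, then $\tau^*_{S,x}a=\tau^*_{S,y}a$.
\item[(b)] If $h\in G$, then $\tau^*_{S,hx}(ha)=\tau^*_{S,x}a$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:tau}, $\tau_{S,x}(z)|_J=\tau_{S,y}(z)|_J$ for all $z$, and $a=[F]$ with $F$ determined by coordinates in $J$. (b) Since $I_0\subseteq S$ and $H_i$ is commutative, $\tau_{S,hx}(z)=h\tau_{S,x}(z)$, so $\tau_{S,hx}(z)\in hF$ if and only if $\tau_{S,x}(z)\in F$.
\end{proof}

\begin{remark}\label{rem:S}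
For the biased coins, $K_n=\{0,1\}$, $\lambda_n=1$, the groups $H_n$ are trivial, $I_0=\emptyset$, and $S=\{0,\dots,n-1\}$ gives the coupling $\tau_n$ of Section~\ref{sec:coins}. The example shows that no single $S$ can serve. With $S=I$ the map $\tau_{S,x}$ would be the constant $x$, whose law is not absolutely continuous; this is why $S\setminus I_0$ must be finite. And if $S$ is finite and $i\notin S$, then $\{(x,a),(y,\neg a)\}$ is not $S$-good for any $x,y$ and any $a\in\mathfrak A^{\{i\}}$, whereas (L) forces such requirements for $a=[k(y_i)=0]$. So $S$ must be allowed to depend on the finite set of requirements.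
\end{remark}

\begin{remark}\label{rem:mono}
Goodness is not monotone in $S$. Let $K_i=\{0,1\}$, $a=[k(y_i)=0]$, $k(x_i)=0$ and $k(x'_i)=1$. If $i\in S$, then $\tau^*_{S,x}a=1$ and $\tau^*_{S,x'}a=0$. If $i\notin S$, both equal $[k(z_i)=0]$, which is neither $0$ nor $1$. So $\{(x,a),(x',\neg a)\}$ is $S$-good if and only if $i\in S$, and $\{(x,a),(x',a)\}$ is $S$-good if and only if $i\notin S$.
\end{remark}

\section{Stages and consistent sets}\label{sec:stages}

\subsection*{The filtration}
Well-order $I$ and identify it with an ordinal $\iota$; as usual an ordinal $i$ is the set $\{i':i'<i\}$. We reveal the letters of a point in lexicographic order. Let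
\[
\Theta=\{(i,\xi):i<\iota,\ \xi<\lambda_i\}\cup\{(\iota,0)\},
\]
well-ordered lexicographically; its elements are \emph{stages}. For $s=(i,\xi)$ with $i<\iota$ let $e_s(x)=x_i(\xi)$. For $t\in\Theta$ let $\mathcal B_t$ be the $\sigma$-algebra generated by the letters $e_s$, $s<t$, and let $\mathfrak A_t=\{[F]:F\in\mathcal B_t\}$, a subalgebra of $\mathfrak A$. At stage $(i,\xi)$ the coordinates below $i$ are fully known, together with the letters $x_i(\eta)$, $\eta<\xi$. The $\mathcal B_t$ increase with $t$, $\mathcal B_{(0,0)}=\{\emptyset,X\}$ and $\mathcal B_{(\iota,0)}=\mathcal B$.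

The successor $s^+$ of $s=(i,\xi)$, $i<\iota$, is $(i,\xi+1)$ if $\xi+1<\lambda_i$ and $(i+1,0)$ if $\xi+1=\lambda_i$, and $\mathcal B_{s^+}$ is generated by $\mathcal B_s$ and $e_s$. If $t\neq(0,0)$ is not a successor, we call it a limit stage; then $\mathcal B_t$ is generated by $\bigcup_{s<t}\mathcal B_s$. A stage $(i,\xi)$ with $\xi$ a successor ordinal is a successor, and so is $(i+1,0)$ when $\lambda_i$ is a successor ordinal. So a limit stage $t$ is of one of two types.
\begin{itemize}
\item[($\alpha$)] \emph{A limit inside coordinate $i$:} for some limit ordinal $\xi$, either $t=(i,\xi)$, or $t=(i+1,0)$ and $\xi=\lambda_i$. The stages in $\Theta_t=\{(i,\xi'):1\le\xi'<\xi\}$ are cofinal below $t$, and $\mathcal B_t\subseteq\mathcal B_{(i+1,0)}$.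
\item[($\beta$)] \emph{A limit of coordinates:} $t=(i,0)$ with $i$ a limit ordinal. The stages in $\Theta_t=\{(i',0):i'<i\}$ are cofinal below $t$.
\end{itemize}

\subsection*{Consistency}
By Remark~\ref{rem:mono} we cannot freely add coordinates to $S$ or remove them. We can do so for coordinates about which nothing has been revealed.

\begin{lemma}\label{lem:change}
Let $t=(i,0)$, let $\mathcal F\subseteq X\times\mathfrak A_t$ be finite, and let $S,S'\in\mathcal S$ satisfy $S\cap i=S'\cap i$. Then $\mathcal F$ is $S$-good if and only if it is $S'$-good.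
\end{lemma}

\begin{proof}
For $F\in\mathcal B_t$, whether $\tau_{S,x}(z)\in F$ depends only on $(\tau_{S,x}(z)_{i'})_{i'<i}$, hence only on $(z_{i'})_{i'<i}$. The factors of $Z_S$ and $Z_{S'}$ with index below $i$, their measures, and the formulas \eqref{eq:tau} for these indices are the same. So for representatives $F_j\in\mathcal B_t$ the sets $\bigcap_j\tau_{S,x^j}^{-1}(F_j)$ and $\bigcap_j\tau_{S',x^j}^{-1}(F_j)$ have the same probability.
\end{proof}

To reveal a letter of coordinate $i$ we need the random points $\tau_{S,x^j}(z)$ to copy that letter from the points $x^j$ simultaneously, which requires $i\in S$ when the letters differ. Lemma~\ref{lem:change} lets us put $i$ into $S$ at stage $(i,0)$ but not later. We therefore build into the definition of consistency that $i$ stays in $S$ while coordinate $i$ is being revealed.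

\begin{definition}
A set $S\in\mathcal S$ \emph{fits} the stage $t=(i,\xi)$ if $\xi=0$ or $i\in S$. A set $R\subseteq X\times\mathfrak A_t$ is \emph{$t$-consistent} if each finite subset of $R$ is $S$-good for some $S\in\mathcal S$ that fits $t$.
\end{definition}

If $t$ is a limit stage and $S$ fits some $s\in\Theta_t$, then $S$ fits $t$: in type ($\alpha$) we have $i\in S$, and in type ($\beta$) fitting $t$ is no condition.

\begin{lemma}\label{lem:max}
Let $t\in\Theta$.
\begin{itemize}
\item[(a)] Every $t$-consistent set is contained in a maximal one.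
\item[(b)] If $R$ is maximal $t$-consistent, then $\{a\in\mathfrak A_t:(x,a)\in R\}$ is an ultrafilter of $\mathfrak A_t$ for every $x\in X$.
\item[(c)] A $t$-consistent set that contains $(x,a)$ or $(x,\neg a)$ for each $(x,a)\in X\times\mathfrak A_t$ is maximal.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A finite subset of the union of a chain of $t$-consistent sets lies in one member of the chain, so the union is $t$-consistent and Zorn's lemma applies.

Since $\tau^*_{S,x}$ is a Boolean homomorphism, a set $\{(x,a_1),\dots,(x,a_q)\}$ with $a_1\wedge\dots\wedge a_q=0$ is $S$-good for no $S$; call such a set \emph{void}. A $t$-consistent set has no void subset.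

(c) A proper extension would contain a void set $\{(x,a),(x,\neg a)\}$.

(b) Suppose that neither $(x,a)$ nor $(x,\neg a)$ is in $R$. By maximality there are finite $\mathcal F_1,\mathcal F_2\subseteq R$ such that $\mathcal F_1\cup\{(x,a)\}$ and $\mathcal F_2\cup\{(x,\neg a)\}$ are $S$-good for no $S$ fitting $t$. Choose $S$ fitting $t$ for which $\mathcal F_1\cup\mathcal F_2$ is $S$-good, and let $d\ne0$ be the corresponding infimum. One of $d\wedge\tau^*_{S,x}a$ and $d\wedge\neg\tau^*_{S,x}a$ is nonzero, so one of the two sets is $S$-good, a contradiction. Thus $R$ contains at least one of $(x,a)$, $(x,\neg a)$, and not both, as the two form a void set. If $(x,a),(x,b)\in R$, then $(x,\neg(a\wedge b))\notin R$, since the three pairs form a void set; so $(x,a\wedge b)\in R$. If $(x,a)\in R$ and $a\le b$, then $\{(x,a),(x,\neg b)\}$ is void, so $(x,b)\in R$. Finally $\{(x,0)\}$ is void.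
\end{proof}

\subsection*{Conditional probabilities under the coupling}
For the biased coins, the probability that $\tau_n(x,z)\in W$ was the value at $x$ of a conditional expectation. We need the corresponding identity here. If $S$ fits $s=(i,\xi)$, let $\mathcal Z_{S,s}$ be the $\sigma$-algebra on $Z_S$ generated by the coordinates $z_{i'}$, $i'<i$, and, if $\xi\ge1$ (so that $i\in S$), by the bits $z_i(\eta)$, $1\le\eta<\xi$. It describes the noise used up to stage $s$:
\begin{equation}\label{eq:meas}
\tau_{S,x}^{-1}(F)\in\mathcal Z_{S,s}\qquad\text{for all }F\in\mathcal B_s,\ x\in X .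
\end{equation}
Indeed, for $i'<i$ the coordinate $\tau_{S,x}(z)_{i'}$ is a measurable function of $z_{i'}$; and if $\xi\ge1$, the label of $\tau_{S,x}(z)_i$ is the constant $k(x_i)$, while its letter at $\eta\in[1,\xi)$ is $x_i(\eta)+z_i(\eta)$ or the constant $*$.

\begin{lemma}\label{lem:cond}
Let $s=(i,\xi)\in\Theta$ with $i<\iota$, let $S\in\mathcal S$, $x\in X$, $\tau=\tau_{S,x}$, and assume either
\begin{itemize}
\item[($\alpha$)] $\xi\ge1$, $i\in S$ and $F\in\mathcal B_{(i+1,0)}$; or
\item[($\beta$)] $\xi=0$, $S\subseteq i\cup I_0$ and $F\in\mathcal B$.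
\end{itemize}
If $g$ is a $\mathcal B_s$-measurable version of $\mathbb E_m(\chi_F\mid\mathcal B_s)$, then $g\circ\tau$ is a version of $P_S(\tau^{-1}(F)\mid\mathcal Z_{S,s})$.
\end{lemma}

\begin{proof}
By \eqref{eq:meas}, $g\circ\tau$ is $\mathcal Z_{S,s}$-measurable. Since the law of $\tau$ is absolutely continuous with respect to $m$, an equality or a limit that holds $m$-almost everywhere holds $P_S$-almost everywhere after composition with $\tau$. So the statement does not depend on the version $g=g_F$. The class of $F$ for which it holds is closed under proper differences, because $g_{F\setminus F'}=g_F-g_{F'}$ for $F'\subseteq F$ and conditional probability under $P_S$ is additive. It is closed under increasing sequential unions, because $F_n\uparrow F$ gives $g_{F_n}\uparrow g_F$ $m$-almost everywhere and $P_S(\tau^{-1}(F_n)\mid\mathcal Z_{S,s})\uparrow P_S(\tau^{-1}(F)\mid\mathcal Z_{S,s})$. By the $\pi$--$\lambda$ theorem, a class with these closure properties that contains a family closed under finite intersections and containing $X$ contains the $\sigma$-algebra generated by that family. So it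 suffices to treat the following sets.

($\beta$) Let $F=B\cap B'$ with $B\in\mathcal B_s$ and $B'\in\mathcal B^{I\setminus i}$. Under $m$ the set $B'$ is independent of $\mathcal B_s$, so $g=m(B')\chi_B$. Let $i'\ge i$. If $i'\notin S$, then $\tau(z)_{i'}=z_{i'}$ has law $m_{i'}$. If $i'\in S$, then $i'\in I_0$, so $|K_{i'}|=1$ and $\tau(z)_{i'}=z_{i'}\cdot x_{i'}$ again has law $m_{i'}$. The family $(\tau(z)_{i'})_{i'\ge i}$ therefore has law $\bigotimes_{i'\ge i}m_{i'}$, and it is independent of $\mathcal Z_{S,s}$, which is generated by the $z_{i'}$ with $i'<i$. Hence $P_S(\tau^{-1}(F)\mid\mathcal Z_{S,s})=m(B')\,\chi_B\circ\tau=g\circ\tau$.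

($\alpha$) Let $F=B\cap B'$ with $B\in\mathcal B_s$ and $B'=\{y:y_i(\eta)=v_\eta\text{ for all }\eta\in M\}$, where $M\subseteq[\xi,\lambda_i)$ is finite and $v_\eta\in\{0,1,*\}$. These sets include $\emptyset$ and $X$, are closed under finite intersections, and generate $\mathcal B_{(i+1,0)}$. For $k\in K_i$ let $M_k=M\cap\Lambda_i(k)$, and let $r(k)=2^{-|M_k|}$ if $v_\eta\in\{0,1\}$ for all $\eta\in M_k$ and $v_\eta=*$ for all $\eta\in M\setminus M_k$; otherwise let $r(k)=0$. Put $L_k=\{y:k(y_i)=k\}$, which is in $\mathcal B_s$ because $\xi\ge1$. Under $m(\,\cdot\mid L_k)$ the bits $y_i(\eta)$, $\xi\le\eta<\Lambda_i(k)$, are independent and fair, and they are independent of the coordinates $y_{i'}$, $i'<i$, and the letters $y_i(\eta)$, $1\le\eta<\xi$, which generate the trace of $\mathcal B_s$ on $L_k$. So $m(B_1\cap L_k\cap B')=r(k)\,m(B_1\cap L_k)$ for all $B_1\in\mathcal B_s$ and $k\in K_i$, and summing over $k$ shows that $g(y)=\chi_B(y)\,r(k(y_i))$ is a version of the conditional expectation. On the other side let $k=k(x_i)$. The point $\tau(z)_i$ always has label $k$, and its bits $x_i(\eta)+z_i(\eta)$,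 $\xi\le\eta<\Lambda_i(k)$, are independent, fair and independent of $\mathcal Z_{S,s}$. So $P_S(\tau^{-1}(F)\mid\mathcal Z_{S,s})=r(k)\,\chi_B\circ\tau=g\circ\tau$.
\end{proof}

Both hypotheses say that the coupling must not have fixed a label that $F$ can see but $\mathcal B_s$ cannot. If $\xi=0$, $i'\ge i$, $i'\in S$, $|K_{i'}|\ge2$ and $F=\{y:k(y_{i'})=k\}$, then $g$ is the constant $c_{i'}(k)\in(0,1)$ while $\tau^{-1}(F)$ is $\emptyset$ or $Z_S$, and the conclusion fails.

\section{The transfinite construction}\label{sec:recursion}

We construct sets $R_t\subseteq X\times\mathfrak A_t$, $t\in\Theta$, such that, with $\varphi_t(a)=\{x:(x,a)\in R_t\}$ for $a\in\mathfrak A_t$,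
\begin{itemize}
\item[(C1)] $R_t$ is maximal $t$-consistent;
\item[(C2)] $R_s\subseteq R_t$ for $s\le t$;
\item[(C3)] $\varphi_t([F])\,\triangle\,F$ is negligible for all $F\in\mathcal B_t$.
\end{itemize}
Two observations will be used. First, (C1) and (C2) give
\begin{equation}\label{eq:restrict}
R_t\cap(X\times\mathfrak A_s)=R_s\qquad(s\le t),
\end{equation}
for if $a\in\mathfrak A_s$ and $(x,a)\notin R_s$, then $(x,\neg a)\in R_s\subseteq R_t$ by Lemma~\ref{lem:max}(b), so $(x,a)\notin R_t$. Second, given (C1), condition (C3) follows from
\begin{itemize}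
\item[(C3$'$)] $F\setminus\varphi_t([F])$ is negligible for all $F\in\mathcal B_t$,
\end{itemize}
because $\varphi_t(\neg a)=X\setminus\varphi_t(a)$, so that $\varphi_t([F])\setminus F=(X\setminus F)\setminus\varphi_t([X\setminus F])$.

The construction is by transfinite recursion, the choices below being made by choice functions fixed in advance. Assume that $R_s$ is defined for $s<t$ and that (C1)--(C3) hold below $t$. In the two substantial cases we write down a set $R^0$ of requirements that is large enough to contain the earlier $R_s$ and to give (C3$'$), prove that it is $t$-consistent, and let $R_t$ be a maximal $t$-consistent extension, which exists by Lemma~\ref{lem:max}(a).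

\subsection*{The first stage}
For $t=(0,0)$ we have $\mathfrak A_t=\{0,1\}$. Let $R_t=\{(x,1):x\in X\}$. It is $t$-consistent, maximal by Lemma~\ref{lem:max}(c), and $\varphi_t(1)=X$, $\varphi_t(0)=\emptyset$.

\subsection*{Successor stages}
Let $t=s^+$, $s=(i,\xi)$, and $e=e_s$. The new information is the letter $e$, and the natural requirement is that the ultrafilter at $x$ should believe that this letter has its actual value $e(x)$. Put
\[
R^0=\{(x,a)\in X\times\mathfrak A_t:\ \text{there is }b\in\mathfrak A_s\text{ with }(x,b)\in R_s\text{ and }b\wedge[e=e(x)]\le a\}.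
\]
A pair $(x,b)\in R_s$ is in $R^0$ with witness $b$, so $R^0\supseteq R_s\supseteq R_{s'}$ for $s'\le s$.

\emph{$R^0$ is $t$-consistent.} Let $(x^j,a_j)\in R^0$ have witnesses $b_j$, $1\le j\le q$. Choose $S$ fitting $s$ with $d=\bigwedge_j\tau^*_{S,x^j}b_j\ne0$. Applying the homomorphisms $\tau^*_{S,x^j}$ to the defining inequalities gives
\begin{equation}\label{eq:succ}
\bigwedge_j\tau^*_{S,x^j}a_j\ \ge\ d\wedge[Q]\qquad\text{whenever } e(\tau_{S,x^j}(z))=e(x^j)\text{ for all }z\in Q\text{ and all }j,
\end{equation}
$Q\subseteq Z_S$ being measurable.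

Suppose $\xi=0$, so that $e$ is the label of coordinate $i$. Since $(S\cup\{i\})\cap i=S\cap i$, Lemma~\ref{lem:change} allows us to assume $i\in S$. Then $S$ fits $t$, and the coupling preserves labels in coordinate $i$, so \eqref{eq:succ} applies with $Q=Z_S$ and its right side is $d\neq0$.

Suppose $\xi\ge1$. Then $i\in S$ because $S$ fits $s$, and so $S$ fits $t$. Let $Q=\{z:z_i(\xi)=0\}$. For $z\in Q$ the letter $e(\tau_{S,x^j}(z))$ is $x^j_i(\xi)+0$ if $\xi<\Lambda_i(k(x^j_i))$ and $*$ otherwise; in both cases it equals $e(x^j)$. By \eqref{eq:meas}, $d$ is represented by a set $D\in\mathcal Z_{S,s}$, and $Q$ is independent of $\mathcal Z_{S,s}$, so $P_S(D\cap Q)=\frac12P_S(D)>0$. By \eqref{eq:succ} the pairs $(x^j,a_j)$ form an $S$-good set.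

\emph{Condition \textup{(C3$'$)}.} Let $R_t\supseteq R^0$ be maximal $t$-consistent. The range of $e$ is countable; this is where the countability of $K_i$ enters. The sets $\bigcup_v(F_v\cap\{e=v\})$ with $F_v\in\mathcal B_s$ form a $\sigma$-algebra, since complements and countable unions are taken separately for each $v$, and it contains $\mathcal B_s$ and the sets $\{e=v\}$. So every $F\in\mathcal B_t$ has this form. If $e(x)=v$ and $x\in\varphi_s([F_v])$, then $[F_v]$ witnesses $(x,[F])\in R^0$. Hence a point $x\in F\setminus\varphi_t([F])$ with $e(x)=v$ lies in $F_v\setminus\varphi_s([F_v])$, and $F\setminus\varphi_t([F])$ is covered by countably many negligible sets.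

\subsection*{Limit stages of uncountable cofinality}
Suppose that every countable set of stages below $t$ has an upper bound below $t$. Then $\bigcup_{s<t}\mathcal B_s$ is a $\sigma$-algebra, so it equals $\mathcal B_t$, and $\mathfrak A_t=\bigcup_{s<t}\mathfrak A_s$. Nothing new has to be decided; put $R_t=\bigcup_{s<t}R_s$, which gives (C2). A finite subset of $R_t$ lies in $R_s$ for some $s\in\Theta_t$, so it is $S$-good for some $S$ that fits $s$ and hence fits $t$. Thus $R_t$ is $t$-consistent, and it is maximal by Lemma~\ref{lem:max}(b),(c). If $F\in\mathcal B_t$, then $F\in\mathcal B_s$ for some $s<t$, and $\varphi_t([F])=\varphi_s([F])$ by \eqref{eq:restrict}, which gives (C3).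

\subsection*{Limit stages of countable cofinality}
Otherwise there is a sequence $s_0<s_1<\cdots$ in $\Theta_t$ that is cofinal below $t$; thus $s_n=(i,\xi_n)$ with $\xi_n\ge1$ in type ($\alpha$), and $s_n=(i_n,0)$ in type ($\beta$). Now $\mathcal B_t$ contains sets that belong to no earlier stage, and we imitate the density filters of Section~\ref{sec:coins}. For $F\in\mathcal B_t$ let $g_n^F$ be a $\mathcal B_{s_n}$-measurable version of $\mathbb E_m(\chi_F\mid\mathcal B_{s_n})$, and for $0<\varepsilon<1$ let
\[
F_{n,\varepsilon}=\{g_n^F>1-\varepsilon\}\in\mathcal B_{s_n}.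
\]
The class $[F_{n,\varepsilon}]$ depends only on $[F]$, $n$ and $\varepsilon$. Let $R^0$ be the set of pairs $(x,[F])$, $F\in\mathcal B_t$, such that
\[
\text{for every }\varepsilon\in(0,1)\text{ there is }n_0\text{ with }(x,[F_{n,\varepsilon}])\in R_{s_n}\text{ for all }n\ge n_0 .
\]
If $F\in\mathcal B_{s_l}$ and $n\ge l$, then $g^F_n=\chi_F$ almost everywhere, so $[F_{n,\varepsilon}]=[F]$; also $R_{s_l}\subseteq R_{s_n}$. Hence $R^0\supseteq R_{s_l}$ for all $l$, and $R^0\supseteq R_s$ for all $s<t$.

\emph{$R^0$ is $t$-consistent.} Let $(x^j,[F_j])\in R^0$, $1\le j\le q$. Put $\varepsilon=\frac1{2q}$ and choose $n$ with $(x^j,[(F_j)_{n,\varepsilon}])\in R_{s_n}$ for all $j$. These pairs form an $S$-good set for some $S$ fitting $s_n$. In type ($\alpha$) we have $i\in S$ and $F_j\in\mathcal B_{(i+1,0)}$, so hypothesis ($\alpha$) of Lemma~\ref{lem:cond} holds at $s_n$. In type ($\beta$) the set $S$ may contain coordinates $i'\ge i_n$ outside $I_0$, which the $F_j$ can see, and we remove them: $S'=(S\cap i_n)\cup I_0$ is in $\mathcal S$ and $S'\cap i_n=S\cap i_n$ because $I_0\subseteq S$, so by Lemma~\ref{lem:change}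 we may replace $S$ by $S'$, and then hypothesis ($\beta$) of Lemma~\ref{lem:cond} holds at $s_n$. In both types $S$ fits $s_n$ and $t$. Write $\tau_j=\tau_{S,x^j}$ and
\[
D=\bigcap_{j\le q}\tau_j^{-1}\bigl((F_j)_{n,\varepsilon}\bigr).
\]
Then $P_S(D)>0$, $D\in\mathcal Z_{S,s_n}$ by \eqref{eq:meas}, and $g_n^{F_j}\circ\tau_j>1-\varepsilon$ on $D$. By Lemma~\ref{lem:cond},
\[
P_S\bigl(D\setminus\tau_j^{-1}(F_j)\bigr)=\int_D\bigl(1-g_n^{F_j}\circ\tau_j\bigr)\,dP_S\le\varepsilon P_S(D),
\]
and therefore
\[
P_S\Bigl(D\cap\bigcap_{j\le q}\tau_j^{-1}(F_j)\Bigr)\ge(1-q\varepsilon)P_S(D)=\tfrac12P_S(D)>0 .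
\]
No independence between the events $\tau_j^{-1}(F_j)$ is needed, which is why all points may share the same noise.

\emph{Condition \textup{(C3$'$)}.} Let $R_t\supseteq R^0$ be maximal $t$-consistent and let $F\in\mathcal B_t$. Since $\mathcal B_t$ is generated by $\bigcup_n\mathcal B_{s_n}$, martingale convergence gives $g_n^F\to\chi_F$ almost everywhere. By (C3) at the stages $s_n$, the set
\[
N=\bigcup_{n\ge0}\ \bigcup_{l\ge2}\ \varphi_{s_n}([F_{n,1/l}])\,\triangle\,F_{n,1/l}
\]
is negligible. Let $x\in F\setminus N$ satisfy $g_n^F(x)\to1$; this holds for all $x\in F$ outside a negligible set. Given $\varepsilon\in(0,1)$, choose $l\ge2$ with $1/l\le\varepsilon$. For all large $n$ we have $x\in F_{n,1/l}$, hence $(x,[F_{n,1/l}])\in R_{s_n}$ as $x\notin N$. Since $F_{n,1/l}\subseteq F_{n,\varepsilon}$ and $\{a\in\mathfrak A_{s_n}:(x,a)\in R_{s_n}\}$ is closed upward by Lemma~\ref{lem:max}(b), $(x,[F_{n,\varepsilon}])\in R_{s_n}$ for all large $n$. So $(x,[F])\in R^0\subseteq R_t$, and $F\setminus\varphi_t([F])$ is negligible. This completes the recursion.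

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Let $R=R_{(\iota,0)}$ and $p(x)=\{a\in\mathfrak A:(x,a)\in R\}$. By (C1) and Lemma~\ref{lem:max}(b) each $p(x)$ is an ultrafilter of $\mathfrak A_{(\iota,0)}=\mathfrak A$, and (C3) is (L).

(R) Let $a\in\mathfrak A^J$, $x|_J=y|_J$ and $a\in p(x)$. If $a\notin p(y)$, then $(x,a)$ and $(y,\neg a)$ are in $R$, so $\tau^*_{S,x}a\wedge\neg\tau^*_{S,y}a\ne0$ for some $S\in\mathcal S$. This contradicts Lemma~\ref{lem:noise}(a). The converse implication follows by exchanging $x$ and $y$.

(T) Let $a\in p(x)$. If $ha\notin p(hx)$, then $(x,a)$ and $(hx,\neg ha)$ are in $R$, so $\tau^*_{S,x}a\wedge\neg\tau^*_{S,hx}(ha)\ne0$ for some $S\in\mathcal S$. This contradicts Lemma~\ref{lem:noise}(b). Since $h$ is its own inverse, the same implication applied to $hx$ and $ha$ gives the converse.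
\end{proof}

By Section~\ref{sec:model}, this proves Theorem~\ref{thm:B}, and with it Theorem~\ref{thm:A}.

\section{Permutations of identical coordinates}\label{sec:perm}

When all factors are equal, the permutations of $I$ act on $\Omega$ and preserve $\widehat\mu$, and one may ask for a lifting that commutes with them as the lifting of Theorem~\ref{thm:B} commutes with translations. This fails already for one permutation, whether or not the lifting respects coordinates.

\begin{proposition}\label{prop:perm}
Let all $(\Omega_n,\Sigma_n,\mu_n)$, $n\in\mathbb N$, be equal to one probability space that has a measurable set $B$ with $0<\mu_0(B)<1$. Let $\sigma:\Omega\to\Omega$ exchange the coordinates $2n$ and $2n+1$ for all $n$. Then no lifting $\pi$ for $\widehat\mu$ satisfies $\pi(\sigma W)=\sigma\pi(W)$ for all $W\in\widehat\Sigma$.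
\end{proposition}

\begin{proof}
Let $U_n$ be the event that exactly one of $\omega_{2n},\omega_{2n+1}$ is in $B$. The $U_n$ are independent and have the same probability $2\mu_0(B)(1-\mu_0(B))>0$, so $U=\bigcup_nU_n$ has measure $1$. For $\omega\in U$ let $n(\omega)$ be the least $n$ with $\omega\in U_n$, and let $E=\{\omega\in U:\omega_{2n(\omega)}\in B\}$. The map $\sigma$ fixes each $U_n$, so $n(\sigma\omega)=n(\omega)$, and $\sigma E=\{\omega\in U:\omega_{2n(\omega)+1}\in B\}=U\setminus E$. Thus $\sigma E$ is almost everywhere equal to $\Omega\setminus E$, and $\pi(\sigma E)=\Omega\setminus\pi(E)$ for every lifting $\pi$. If $\pi$ commuted with $\sigma$, then for a constant sequence $\omega$, which satisfies $\sigma\omega=\omega$, we would have $\omega\in\pi(E)\iff\omega\in\sigma\pi(E)=\Omega\setminus\pi(E)$, which is impossible.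
\end{proof}

The obstruction is a fixed point of $\sigma$ together with a set that $\sigma$ exchanges with its complement. A nonzero translation as in Theorem~\ref{thm:B}(b) has no fixed point, so the obstruction does not arise there.

\begin{thebibliography}{1}
\bibitem{HL} \texttt{http://www.math.uni.wroc.pl/\textasciitilde musial/HandbookLiftings.pdf}
\end{thebibliography}
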